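\title{Dense $\sigma$-compact subspaces of hereditarily Lindel\"of \v{C}ech-complete spaces}

\begin{abstract}
We show that the statement ``every hereditarily Lindel\"of \v{C}ech-complete space has a dense $\sigma$-compact subspace'' is independent of ZFC. It holds if $\mathfrak b>\omega_1$, because such a space has $\pi$-weight at most $\omega_1$ and every Lindel\"of \v{C}ech-complete space of density less than $\mathfrak b$ has a dense $\sigma$-compact subspace. It fails if $\mathfrak d=\omega_1$: the counterexample maps perfectly, with countable fibers, onto a Polish space. The case $\mathfrak b=\omega_1<\mathfrak d$ is not decided here.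
\end{abstract}

\section{Introduction}

All spaces in this paper are Tychonoff. A space $X$ is \emph{\v{C}ech-complete} if it is a $G_\delta$-subset of its Stone--\v{C}ech compactification $\beta X$; equivalently, of some compactification of $X$. It is \emph{hereditarily Lindel\"of} if every subspace of $X$ is Lindel\"of. A subspace is \emph{$\sigma$-compact} if it is a countable union of compact subspaces. We study the following question from \cite{ksep}.

\begin{quote}
\textbf{Question.} Let $X$ be a hereditarily Lindel\"of \v{C}ech-complete space. Must $X$ have a dense $\sigma$-compact subspace?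
\end{quote}

Having a dense $\sigma$-compact subspace is separability with compact sets in place of points. \v{C}ech-completeness is a common generalization of complete metrizability and local compactness, and in both classes the answer is yes, for different reasons. A Lindel\"of metrizable space is separable, and a countable dense set is $\sigma$-compact. A Lindel\"of locally compact space is covered by countably many interiors of compact sets, so it is itself $\sigma$-compact.

A Lindel\"of \v{C}ech-complete space $X$ combines the two cases: it admits a perfect map $f$ onto a Polish space $P$ (Lemma~\ref{lem:perfect}), so it has a separable base and compact fibers. Images and preimages of $\sigma$-compact sets under $f$ are $\sigma$-compact. Hence $X$ has a dense $\sigma$-compact subspace if and only if some $\sigma$-compact set $S\subseteq P$ meets $f(U)$ for every nonempty open $U\subseteq X$. If every $f(U)$ has nonempty interior, a countable dense subset of $P$ will do. The trouble comes from open sets $U$ whose images are thin. When there are many of them, no $\sigma$-compact set meets all the images, and Example~\ref{ex:Z} is a Lindel\"of \v{C}ech-complete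 space of this kind. One would guess that the hereditary Lindel\"of property, which forbids uncountable discrete subspaces, leaves room for only countably many such sets that matter, so that the answer is yes. In fact it leaves room for $\omega_1$ of them and no more, and whether $\omega_1$ points of a Polish space lie in one $\sigma$-compact set depends on the growth of functions $\omega\to\omega$.

For $x,y\in\omega^\omega$ write $x\le^*y$ if $x(j)\le y(j)$ for all but finitely many $j$. A family $\mathcal A\subseteq\omega^\omega$ is \emph{$\le^*$-unbounded} if no $h$ satisfies $y\le^*h$ for all $y\in\mathcal A$, and \emph{dominating} if every $y\in\omega^\omega$ satisfies $y\le^*h$ for some $h\in\mathcal A$. The least sizes of such families are denoted by $\mathfrak b$ and $\mathfrak d$; one has $\omega_1\le\mathfrak b\le\mathfrak d\le\mathfrak c$. A \emph{$\pi$-base} of $X$ is a family of nonempty open sets such that every nonempty open set contains one of them. The \emph{$\pi$-weight} of $X$ is the least size of a $\pi$-base, and the \emph{density} $d(X)$ is the least size of a dense subset. Choosing a point in each member of a $\pi$-base shows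 that the density is at most the $\pi$-weight.

\begin{theorem}\label{thm:A}
If $\mathfrak d=\omega_1$ (in particular under CH), there is a hereditarily Lindel\"of \v{C}ech-complete space $X$ with no dense $\sigma$-compact subspace. Moreover, $X$ is a closed subspace of $M\times2^{\omega_1}$ with $M$ Polish, the projection $X\to M$ is perfect with countable fibers, and some nonempty open set $X'\subseteq X$ has all its $\sigma$-compact subsets nowhere dense.
\end{theorem}

\begin{theorem}\label{thm:B}
If $\mathfrak b>\omega_1$ (in particular under MA$+\neg$CH), every hereditarily Lindel\"of \v{C}ech-complete space has a dense $\sigma$-compact subspace.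
\end{theorem}

\begin{theorem}[ZFC]\label{thm:C}
\begin{enumerate}
\item[(i)] Every hereditarily Lindel\"of \v{C}ech-complete space has $\pi$-weight, and hence density, at most $\omega_1$.
\item[(ii)] Every Lindel\"of \v{C}ech-complete space of density less than $\mathfrak b$ has a dense $\sigma$-compact subspace.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:B} follows from Theorem~\ref{thm:C}: if $\mathfrak b>\omega_1$, then $d(X)\le\omega_1<\mathfrak b$ by (i), and (ii) applies. CH gives $\mathfrak d\le\mathfrak c=\omega_1$, and it is a standard fact that MA$+\neg$CH implies $\mathfrak b=\mathfrak c>\omega_1$. Since CH and MA$+\neg$CH are each consistent with ZFC, neither a positive answer to the Question nor the existence of a counterexample is provable in ZFC. The only case that we do not decide is $\mathfrak b=\omega_1<\mathfrak d$.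

Sections~\ref{sec:density} and~\ref{sec:pi} prove Theorem~\ref{thm:C}. Sections~\ref{sec:space}--\ref{sec:end} prove Theorem~\ref{thm:A}; the space is a thinned-out version of Example~\ref{ex:Z}, and the main work is to show that it is hereditarily Lindel\"of.

\section{Conventions and standard facts}\label{sec:facts}

An ordinal is the set of smaller ordinals. The set of finite sequences of natural numbers is $\omega^{<\omega}$; the length of $s$ is $|s|$, the restriction of $y$ to $\{0,\dots,k-1\}$ is $y{\restriction}k$, and $s\subset y$ means $s=y{\restriction}|s|$. The space $\omega^\omega$ carries the product of the discrete topologies. We write $x\le y$ if $x(j)\le y(j)$ for \emph{all} $j$, and call a set $B\subseteq\omega^\omega$ \emph{bounded} if some $h$ satisfies $z\le h$ for all $z\in B$. This holds exactly when $\{z(j):z\in B\}$ is finite for each $j$. Compact subsets of $\omega^\omega$ are bounded, because each coordinate map has finite image on them, and each set $\{z:z\le h\}$ is compact. Countably many functions $\varphi_k$ are eventually exceeded by one nondecreasing function: if $h(j)=1+\max\{\varphi_k(l):k,l\le j\}$, then $\varphi_k(j)<h(j)$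 for $j\ge k$. For a set $A$ we identify $2^A$ with the power set of $A$; the clopen sets $\{J:\alpha\in J\}$ and $\{J:\alpha\notin J\}$, for $\alpha\in A$, form a subbase.

A continuous map is \emph{perfect} if it is closed and its fibers are compact. We use the following textbook facts.
\begin{enumerate}
\item[(P1)] If $f:X\to Y$ is perfect, preimages of compact sets are compact, and $X$ is Lindel\"of whenever $Y$ is.
\item[(P2)] If $f:X\to Y$ is perfect, so are its restriction to a closed subset of $X$, its restriction $f^{-1}(B)\to B$ for any $B\subseteq Y$, and $f\times\mathrm{id}:X\times Z\to Y\times Z$ for any $Z$. Compositions of perfect maps are perfect.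
\item[(P3)] If $K$ is compact, continuous maps from $K$ and projections $Y\times K\to Y$ are perfect.
\item[(P4)] A $G_\delta$-subset of a Polish space is Polish. A Polish space is a $G_\delta$-subset of a metrizable compactification. A nonempty Polish space is a continuous image of $\omega^\omega$.
\end{enumerate}

Closed and open subspaces of a \v{C}ech-complete space $Y$ are \v{C}ech-complete. Indeed, let $Y$ be $G_\delta$ in a compact space $K$, let $Z\subseteq Y$, and let $\overline Z$ be the closure in $K$. If $Z$ is closed in $Y$, then $Z=Y\cap\overline Z$. If $Z=Y\cap W$ with $W$ open in $K$, then $Z$ is $G_\delta$ in $K$. Either way $Z$ is $G_\delta$ in its compactification $\overline Z$.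

\begin{lemma}\label{lem:closedprod}
Let $M$ be Polish, $K$ compact, and $Z\subseteq M\times K$ closed. Then $Z$ is Lindel\"of and \v{C}ech-complete, and the projection $Z\to M$ is perfect.
\end{lemma}

\begin{proof}
The projection is perfect by (P3) and (P2), so $Z$ is Lindel\"of by (P1). If $M$ is $G_\delta$ in a compactification $cM$, then $M\times K$ is $G_\delta$ in $cM\times K$, and $Z$ is closed in $M\times K$.
\end{proof}

The hereditary Lindel\"of property will be used in the following form. A \emph{right-separated sequence} in $X$ is a sequence $(p_\xi,O_\xi)_{\xi<\omega_1}$ such that $O_\xi$ is an open neighborhood of $p_\xi$ and $p_\zeta\notin O_\xi$ whenever $\xi<\zeta$. It stays right-separated if we shrink the neighborhoods or pass to an uncountable subsequence.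

\begin{lemma}\label{lem:rs}
A space is hereditarily Lindel\"of if and only if it contains no right-separated sequence.
\end{lemma}

\begin{proof}
If $(p_\xi,O_\xi)$ is right-separated and $C\subseteq\omega_1$ is countable, then $p_\zeta\notin\bigcup_{\xi\in C}O_\xi$ for $\zeta>\sup C$; so $\{p_\xi:\xi<\omega_1\}$ is not Lindel\"of. Conversely, let $\mathcal O$ be a family of open sets covering $Y\subseteq X$ such that no countable subfamily covers $Y$. Choose recursively $p_\zeta\in Y\setminus\bigcup_{\xi<\zeta}O_\xi$ and $O_\zeta\in\mathcal O$ with $p_\zeta\in O_\zeta$.
\end{proof}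

Second countable spaces are hereditarily Lindel\"of, since their subspaces are second countable. A hereditarily Lindel\"of space has no uncountable discrete subspace.

\section{Spaces of small density}\label{sec:density}

\begin{lemma}\label{lem:perfect}
Every Lindel\"of \v{C}ech-complete space $X$ admits a perfect map onto a Polish space.
\end{lemma}

\begin{proof}
Write $X=\bigcap_nO_n$ with $O_n$ open in $K=\beta X$. The cozero sets $\{g>0\}$, with $g:K\to[0,1]$ continuous, form a base of $K$. Fix $n$. Since $X$ is Lindel\"of, it is covered by countably many cozero sets $\{g_k>0\}\subseteq O_n$. Put $f_n=\sum_k2^{-k-1}g_k$; then $X\subseteq\{f_n>0\}\subseteq O_n$. Hence $X=\bigcap_n\{f_n>0\}$. Let $\Phi=(f_n)_n:K\to[0,1]^\omega$ and $P=\Phi(K)\cap(0,1]^\omega$. The set $P$ is $G_\delta$ in the compact metrizable space $\Phi(K)$, so it is Polish. Since $X=\Phi^{-1}(P)$, the restriction of $\Phi$ maps $X$ onto $P$ and is perfect by (P3) and (P2).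
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(ii)]
Let $X\ne\emptyset$, let $D\subseteq X$ be dense with $|D|<\mathfrak b$, let $f:X\to P$ be as in Lemma~\ref{lem:perfect}, and let $q:\omega^\omega\to P$ be a continuous surjection. Choose $A\subseteq\omega^\omega$ with $|A|<\mathfrak b$ and $q(A)=f(D)$, and then $h$ with $z\le^*h$ for all $z\in A$. The set $\{z:z\le^*h\}$ is the union of the compact sets $\{z:z\le h'\}$, where $h'$ ranges over the countably many functions that differ from $h$ at finitely many places. So its image $S$ under $q$ is $\sigma$-compact, and $f(D)\subseteq S$. By (P1), $f^{-1}(S)$ is $\sigma$-compact, and it contains $D$.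
\end{proof}

The Lindel\"of property is needed in (ii): the discrete space of size $\omega_1$ is locally compact, its $\sigma$-compact subsets are countable, and its density is below $\mathfrak b$ when $\mathfrak b>\omega_1$. The next example shows that the bound on the density is needed too. It reverses the proof above, and it is the model for Theorem~\ref{thm:A}.

\begin{example}\label{ex:Z}
Let $\mathcal A\subseteq\omega^\omega$ be $\le^*$-unbounded with $|\mathcal A|=\mathfrak b$, and let
\[
Z=\{(x,I)\in\omega^\omega\times2^{\mathcal A}:\ y\le x\text{ for every }y\in I\}.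
\]
For each $y\in\mathcal A$ the condition ``$y\notin I$ or $y\le x$'' defines a closed set, so $Z$ is closed, and it is Lindel\"of and \v{C}ech-complete by Lemma~\ref{lem:closedprod}. It has a base of size $\mathfrak b$, so $d(Z)\le\mathfrak b$. The open set $U_y=\{(x,I)\in Z:y\in I\}$ contains $(y,\{y\})$, and it projects into the set $\{x:y\le x\}$ of functions above $y$. Let $S=\bigcup_nS_n\subseteq Z$ with $S_n$ compact, let $h_n$ bound the projection of $S_n$, and let $h_n\le^*h$ for all $n$. Pick $y\in\mathcal A$ with $y\not\le^*h$; then $y\not\le h_n$ for all $n$. A point $(x,I)\in S_n\cap U_y$ would give $y\le x\le h_n$, so $S\cap U_y=\emptyset$. Thus $Z$ has no dense $\sigma$-compact subspace.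

Consequently ``less than $\mathfrak b$'' in Theorem~\ref{thm:C}(ii) cannot be replaced by ``at most $\mathfrak b$'', and the word ``hereditarily'' cannot be dropped from the Question. The space $Z$ is not hereditarily Lindel\"of: the points $(y,\{y\})$, $y\in\mathcal A$, form an uncountable discrete subspace, since $U_y$ contains only one of them.
\end{example}

\section{The $\pi$-weight is at most $\omega_1$}\label{sec:pi}

A surjection $\varphi:X\to Y$ is \emph{irreducible} if no proper closed subset of $X$ is mapped onto $Y$. Such maps transfer small $\pi$-bases upward.

\begin{lemma}\label{lem:irr}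
Let $\varphi:X\to Y$ be a continuous, closed, irreducible surjection and $\mathcal B$ a base of $Y$ consisting of nonempty sets. Then $\{\varphi^{-1}(B):B\in\mathcal B\}$ is a $\pi$-base of $X$.
\end{lemma}

\begin{proof}
For nonempty open $U\subseteq X$, the set $Y\setminus\varphi(X\setminus U)$ is open because $\varphi$ is closed and nonempty because $\varphi$ is irreducible. It contains some $B\in\mathcal B$, and $\emptyset\ne\varphi^{-1}(B)\subseteq U$.
\end{proof}

The map $f$ of Lemma~\ref{lem:perfect} need not be irreducible: there may be a nonempty open $U$ that $f$ does not see, in the sense that $f(X\setminus U)=f(X)$. We then refine $f$ by adding a coordinate function that vanishes off $U$ but not everywhere. For the projection $P\times\{0,1\}\to P$ and $U=P\times\{1\}$, one such step produces a homeomorphism. In general we iterate. After fewer than $\omega_2$ steps the image has a base of size at most $\omega_1$, so it suffices to show that the process stops before $\omega_2$. If it does not, we obtain $\omega_2$ open sets. We show that each point lies in only countably many of them, and the following case of the free set theorem turns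 this into an uncountable discrete subspace.

\begin{lemma}\label{lem:free}
Let $\Theta$ assign to each $\alpha<\omega_2$ a countable set $\Theta(\alpha)\subseteq\omega_2$ with $\alpha\notin\Theta(\alpha)$. Then there is an uncountable set $A\subseteq\omega_2$ that is \emph{free}: $\beta\notin\Theta(\alpha)$ for all $\alpha,\beta\in A$.
\end{lemma}

\begin{proof}
Suppose that all free sets are countable. A union of a chain of free sets is free, so by Zorn's lemma we can choose recursively, for $\xi<\omega_1$, a maximal free subset $A_\xi$ of $\omega_2\setminus\bigcup_{\eta<\xi}A_\eta$. The $A_\xi$ are countable and pairwise disjoint. Let $A^*=\bigcup_\xi A_\xi$. The set $A^*\cup\bigcup_{\alpha\in A^*}\Theta(\alpha)$ has size at most $\omega_1$; pick $\gamma<\omega_2$ outside it. For each $\xi$, the set $A_\xi\cup\{\gamma\}$ is not free, by maximality. Since $A_\xi$ is free, $\gamma\notin\Theta(\gamma)$, and $\gamma\notin\Theta(\alpha)$ for $\alpha\in A_\xi$, the failure must be $\Theta(\gamma)\cap A_\xi\ne\emptyset$. So $\Theta(\gamma)$ meets $\omega_1$ disjoint sets and is uncountable, a contradiction.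
\end{proof}

With $\omega_1$ in place of $\omega_2$ the lemma fails: for $\Theta(\alpha)=\{\beta:\beta<\alpha\}$ a free set has at most one element. This is the step that yields the bound $\omega_1$ and not $\omega$, and by Theorem~\ref{thm:A} the bound $\omega$ is not provable, since the space there is not separable.

\begin{proof}[Proof of Theorem~\ref{thm:C}(i)]
Let $X\ne\emptyset$ be hereditarily Lindel\"of and \v{C}ech-complete, and let $f:X\to P$ be as in Lemma~\ref{lem:perfect}.

\emph{The recursion.} Suppose that $\alpha<\omega_2$ and continuous $h_\beta:X\to[0,1]$ are given for $\beta<\alpha$. Let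
\[
\varphi_\alpha=(f,(h_\beta)_{\beta<\alpha}):X\to P\times[0,1]^\alpha,\qquad X_\alpha=\varphi_\alpha(X).
\]
The map $x\mapsto(x,(h_\beta(x))_{\beta<\alpha})$ is a homeomorphism of $X$ onto the graph of a continuous map, a closed subset of $X\times[0,1]^\alpha$, and $\varphi_\alpha$ is its composition with $f\times\mathrm{id}$. By (P2), $\varphi_\alpha$ is perfect. If $\varphi_\alpha:X\to X_\alpha$ is irreducible, then Lemma~\ref{lem:irr} gives a $\pi$-base of size at most $\omega_1$, because $P\times[0,1]^\alpha$ has a base of size at most $\omega_1$, and the proof is complete. Otherwise choose a nonempty open $U_\alpha\subseteq X$ with $\varphi_\alpha(X\setminus U_\alpha)=X_\alpha$, and a continuous $g:X\to[0,1]$ that is $0$ off $U_\alpha$ and $1$ at some point. Put $h_\alpha=\min(1,2g)$ and $V_\alpha=\{g>1/2\}$. Then $h_\alpha$ is $0$ off $U_\alpha$ and $1$ on the nonempty open set $V_\alpha$. Assume, toward a contradiction, that the recursion runs through all $\alpha<\omega_2$. By the choice of $U_\beta$ and $h_\beta$,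
\begin{equation}\label{eq:move}
\text{for all }\beta<\omega_2\text{ and }y\in X\text{ there is }y'\in X\text{ with }\varphi_\beta(y')=\varphi_\beta(y)\text{ and }h_\beta(y')=0 .
\end{equation}

\emph{Each point lies in only countably many $V_\alpha$.} Suppose that $p\in V_\alpha$ for all $\alpha\in A$, where $A\subseteq\omega_2$ is uncountable. Passing to an initial segment, let $A$ have order type $\omega_1$; then $\sigma=\sup A<\omega_2$ and $A\subseteq\sigma$. By \eqref{eq:move} we can keep the coordinates of $p$ below $\alpha$ and set the next one to $0$; we now repeat this up to $\sigma$. For $\alpha\in A$ and $\alpha\le\beta\le\sigma$ let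
\[
C(\alpha,\beta)=\{y\in X:\ \varphi_\alpha(y)=\varphi_\alpha(p),\ h_\gamma(y)=0\text{ for }\alpha\le\gamma<\beta\}.
\]
For fixed $\alpha$ these are closed subsets of the compact fiber $f^{-1}(f(p))$, decreasing in $\beta$. They are nonempty, by induction on $\beta$. First, $p\in C(\alpha,\alpha)$. If $y\in C(\alpha,\beta)$, the point $y'$ of \eqref{eq:move} agrees with $y$ under $f$ and under every $h_\gamma$ with $\gamma<\beta$, and $h_\beta(y')=0$, so $y'\in C(\alpha,\beta+1)$. At a limit $\lambda>\alpha$, the set $C(\alpha,\lambda)=\bigcap_{\alpha\le\beta<\lambda}C(\alpha,\beta)$ is nonempty by compactness. Choose $y_\alpha\in C(\alpha,\sigma)$ and put $O_\alpha=\{h_\alpha<1\}$. Then $h_\alpha(y_\alpha)=0$, so $y_\alpha\in O_\alpha$. If $\alpha<\alpha'$ are in $A$, then $h_\alpha$ is a coordinate of $\varphi_{\alpha'}$, so $h_\alpha(y_{\alpha'})=h_\alpha(p)=1$ and $y_{\alpha'}\notin O_\alpha$. Thus $(y_\alpha,O_\alpha)_{\alpha\in A}$ is right-separated, contradicting Lemma~\ref{lem:rs}.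

\emph{The contradiction.} Choose $x_\alpha\in V_\alpha$ and let $\Theta(\alpha)=\{\beta<\omega_2:\beta\ne\alpha,\ x_\alpha\in V_\beta\}$, a countable set. Let $A$ be an uncountable free set. For distinct $\alpha,\beta\in A$ we have $x_\beta\in V_\beta$ and $x_\alpha\notin V_\beta$. So the points $x_\alpha$, $\alpha\in A$, are distinct and form an uncountable discrete subspace of $X$, which is impossible.
\end{proof}

\v{C}ech-completeness entered through the perfect map $f$: closedness in Lemma~\ref{lem:irr}, and compact fibers at limit steps. Without the hereditary Lindel\"of property there is no bound. The compact space $2^{\omega_2}$ has $\pi$-weight at least $\omega_2$, because each set $\{J:\alpha\in J\}$ contains a member of a given $\pi$-base, while a nonempty open set lies in only finitely many of these sets.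

\section{The space of a scale}\label{sec:space}

We now modify Example~\ref{ex:Z}. The space $Z$ can fail to be hereditarily Lindel\"of in two ways. The fiber over $x$ is the cube $2^{\{y\in\mathcal A:\,y\le x\}}$, which contains the discrete set of all singletons and is too large unless only countably many members of $\mathcal A$ lie below $x$. And the second coordinate is free to omit any element, which is what isolates the points $(y,\{y\})$ from each other. The first defect is removed by taking for $\mathcal A$ a sequence of length $\omega_1$ that eventually dominates every function. For the second we use the order of the sequence: once $I$ contains an index $\beta$, it must contain every admissible index below $\beta$.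

Let $M$ be the set of nondecreasing functions in $\omega^\omega$; it is closed in $\omega^\omega$, hence Polish. (Monotonicity is used only in Lemma~\ref{lem:capture}.) A \emph{scale} is a sequence $(g_\alpha)_{\alpha<\omega_1}$ in $M$ such that
\begin{enumerate}
\item[(S1)] $g_\alpha\le^*g_\beta$ whenever $\alpha<\beta$;
\item[(S2)] for every $y\in\omega^\omega$, $y\le^*g_\beta$ for all but countably many $\beta$.
\end{enumerate}
Scales are constructed in Section~\ref{sec:fast}; in this section one is fixed. For $y\in\omega^\omega$ let
\[
a(y)=\{\alpha<\omega_1:\ g_\alpha\le y\}.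
\]
This set is countable: by (S2), all but countably many $\beta$ satisfy $y+1\le^*g_\beta$, and then $g_\beta\not\le y$. Define
\[
X=\{(x,I)\in M\times2^{\omega_1}:\ I\text{ is an initial segment of }a(x)\},
\]
that is, $(x,I)\in X$ if and only if
\begin{enumerate}
\item[(X1)] $g_\beta\le x$ for all $\beta\in I$;
\item[(X2)] if $\alpha<\beta\in I$ and $g_\alpha\le x$, then $\alpha\in I$.
\end{enumerate}
Let $f:X\to M$ be the projection and $U_\beta=\{(x,I)\in X:\beta\in I\}$.

Condition (X2) allows $\beta\in I$ and $\alpha\notin I$ only when $g_\alpha\not\le x$, which is an open condition on $x$, so closedness of $X$ is in doubt. This is the purpose of (S1). For $\alpha<\beta$ fix $m(\alpha,\beta)\in\omega$ with $g_\alpha(j)\le g_\beta(j)$ for all $j\ge m(\alpha,\beta)$. Then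
\begin{equation}\label{eq:star}
\text{if }\alpha<\beta\text{ and }g_\beta\le y,\text{ then: }g_\alpha\le y\iff g_\alpha(j)\le y(j)\text{ for all }j<m(\alpha,\beta),
\end{equation}
since $g_\alpha(j)\le g_\beta(j)\le y(j)$ for the remaining $j$. So above $g_\beta$ the condition $g_\alpha\le y$ depends on finitely many coordinates.

\begin{lemma}\label{lem:basic}
The set $X$ is closed in $M\times2^{\omega_1}$ and \v{C}ech-complete. The map $f$ is perfect and onto, with countable fibers. No $\sigma$-compact subspace of $X$ is dense.
\end{lemma}

\begin{proof}
For each $\beta$, the condition ``$\beta\notin I$ or $g_\beta\le x$'' defines a closed set. In the presence of (X1), \eqref{eq:star} shows that (X2) is equivalent to the conditions ``$\beta\notin I$, or $\alpha\in I$, or $g_\alpha(j)>x(j)$ for some $j<m(\alpha,\beta)$'' for $\alpha<\beta$, each of which defines a clopen set. So $X$ is closed, and Lemma~\ref{lem:closedprod} applies. The map $f$ is onto because $(x,\emptyset)\in X$. An initial segment $I\neq a(x)$ of $a(x)$ equals $a(x)\cap\delta$ for $\delta=\min(a(x)\setminus I)\in a(x)$, so each fiber is countable.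

Let $S=\bigcup_nS_n$ with $S_n\subseteq X$ compact, and let $h_n$ bound $f(S_n)$. If $(x,I)\in S_n$, then $I\subseteq a(x)\subseteq a(h_n)$. Pick $\beta$ outside the countable set $\bigcup_na(h_n)$. The open set $U_\beta$ misses $S$, and it contains $(g_\beta,a(g_\beta))$.
\end{proof}

A basic neighborhood of $(x,I)$ prescribes finitely many indices that belong to the second coordinate and finitely many that do not. The gain from (X2) is that one index of each kind suffices. For $t\in\omega^{<\omega}$ and $\eta,\gamma<\omega_1$ define the open sets
\[
W(t,\eta)=\{(y,J)\in X:\ t\subset y,\ \eta\in J\},\qquad W(t,\eta,\gamma)=\{(y,J)\in W(t,\eta):\ \gamma\notin J\}.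
\]

\begin{lemma}\label{lem:nbhd}
Let $O$ be an open neighborhood of $p=(x,I)\in X$ and let $\beta\in I$. There are $t\subset x$ and $\eta\in I$ with $\eta\ge\beta$ such that either $p\in W(t,\eta)\subseteq O$, or $p\in W(t,\eta,\gamma)\subseteq O$ for some $\gamma>\eta$.
\end{lemma}

\begin{proof}
There are $n_0\in\omega$ and finite sets $F\subseteq I$, $G\subseteq\omega_1\setminus I$ such that $O$ contains every $(y,J)\in X$ with $y{\restriction}n_0=x{\restriction}n_0$, $F\subseteq J$ and $G\cap J=\emptyset$. We may assume $\beta\in F$. Let $\eta=\max F$. If $G\cap a(x)\ne\emptyset$, let $\gamma=\min(G\cap a(x))$. Then $\gamma\in a(x)\setminus I$, so $\gamma\ne\eta$, and $\gamma<\eta$ is excluded by (X2); thus $\gamma>\eta$. Choose $n\ge n_0$ so large that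
\begin{enumerate}
\item[(a)] $n\ge m(\alpha,\eta)$ for $\alpha\in F$, $\alpha<\eta$;
\item[(b)] for each $\gamma'\in G\setminus a(x)$ there is $j<n$ with $x(j)<g_{\gamma'}(j)$;
\item[(c)] $n\ge m(\gamma,\gamma')$ for $\gamma'\in G\cap a(x)$, $\gamma'>\gamma$.
\end{enumerate}
Let $t=x{\restriction}n$, and let $W$ be $W(t,\eta)$ if $G\cap a(x)=\emptyset$ and $W(t,\eta,\gamma)$ otherwise. Then $p\in W$. Let $(y,J)\in W$; we show $F\subseteq J$ and $G\cap J=\emptyset$.

Let $\alpha\in F$, $\alpha<\eta$. We have $g_\eta\le y$ as $\eta\in J$, and $g_\alpha(j)\le x(j)=y(j)$ for $j<n$ as $\alpha\in I$. By (a) and \eqref{eq:star}, $g_\alpha\le y$, and (X2) gives $\alpha\in J$.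

Let $\gamma'\in G\setminus a(x)$. By (b), $y(j)=x(j)<g_{\gamma'}(j)$ for some $j<n$, so $\gamma'\notin a(y)\supseteq J$.

Let $\gamma'\in G\cap a(x)$. If $\gamma'=\gamma$, then $\gamma'\notin J$ by the definition of $W$. If $\gamma'>\gamma$ and $\gamma'\in J$, then $g_{\gamma'}\le y$ and $g_\gamma(j)\le x(j)=y(j)$ for $j<n$, so $g_\gamma\le y$ by (c) and \eqref{eq:star}. Then $\gamma\in J$ by (X2), which is false.
\end{proof}

\section{Fast scales}\label{sec:fast}

Not every scale gives a hereditarily Lindel\"of space.

\begin{example}\label{ex:slow}
Given a scale, replace $g_{\eta+1}$ by $g_\eta$ for every limit ordinal $\eta$; conditions (S1) and (S2) survive. In the space $X$ of the new scale, let $p_\eta=(g_\eta,a(g_\eta)\cap(\eta+1))$ for limit $\eta$. Then $p_\eta\in W(\emptyset,\eta,\eta+1)$. If $(y,J)$ is in this set, then $g_{\eta+1}=g_\eta\le y$, so $\eta+1\in a(y)\setminus J$, and (X2) gives $\max J=\eta$. The second coordinate of $p_{\eta'}$ has maximum $\eta'$. So the points $p_\eta$ form an uncountable discrete subspace.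
\end{example}

In the example, a function above $g_\eta$ is forced to be above $g_\gamma$ for $\gamma=\eta+1$, because $g_\gamma$ is controlled by $g_\eta$. We must prevent this kind of control on uncountable sets of pairs $\eta<\gamma$. The right notion of control is the following. A set $R\subseteq\omega^\omega\times\omega^\omega$ is \emph{locally bounded} if for every $y\in\omega^\omega$ and $i\in\omega$ there is $k$ such that
\[
\{z(i):\ (y',z)\in R,\ y'{\restriction}k=y{\restriction}k\}
\]
is finite. Here $y$ ranges over all of $\omega^\omega$, not only over first coordinates of members of $R$. The graph of a continuous map $\omega^\omega\to\omega^\omega$ is locally bounded. A scale is \emph{fast} if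
\begin{enumerate}
\item[(S3)] for every locally bounded $R$ there is $\nu<\omega_1$ such that $(g_\alpha,g_\beta)\notin R$ whenever $\alpha<\beta$ and $\nu<\beta$.
\end{enumerate}
To build a fast scale in $\omega_1$ steps we need $\omega_1$ maps that bound all locally bounded sets.

\begin{lemma}\label{lem:F}
If $\mathfrak d=\omega_1$, there are maps $F_\nu:\omega^\omega\to\omega^\omega$, $\nu<\omega_1$, such that for every locally bounded $R$ there is $\nu$ with $z\le F_\nu(y)$ for all $(y,z)\in R$.
\end{lemma}

Before the proof, we describe what has to be dominated. A \emph{tree} is a subset of $\omega^{<\omega}$ closed under initial segments; it is \emph{well-founded} if it has no infinite branch, that is, no $y\in\omega^\omega$ has all $y{\restriction}k$ in it. Given $R$, put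
\[
\psi_i(u)=\sup\{z(i):(y,z)\in R,\ u\subset y\}\in\omega\cup\{\infty\},\qquad L_i=\{u\in\omega^{<\omega}:\psi_i(u)=\infty\},
\]
with $\sup\emptyset=0$. Since $\psi_i$ does not increase when $u$ is extended, $L_i$ is a tree, and $R$ is locally bounded exactly when every $L_i$ is well-founded. In that case $z(i)\le\psi_i(y{\restriction}k)<\infty$ for $(y,z)\in R$ as soon as $y{\restriction}k\notin L_i$. Reading off $\psi_i(y{\restriction}k)$ at the least such $k$ defines a continuous map that bounds $R$, so under CH one can list all continuous maps, of which there are $\mathfrak c=\omega_1$. When only $\mathfrak d=\omega_1$ is available, two things must be dominated: the values $\psi_i(u)$, which is what $\mathfrak d$ does directly, and the trees $L_i$, which must be enlarged to well-founded trees from a family of size $\omega_1$. For the trees we use ranks. A well-founded tree $L$ has a rank function $\rho(u)=\sup\{\rho(v)+1:v\in L,\ v\text{ properly extends }u\}$, whose values are countable ordinals and which strictly decreases along extensions. We code ranks below $\alpha$ by natural numbers and dominate the codes; then only finitely many ranks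 are possible at each node, and K\"onig's lemma preserves well-foundedness.

\begin{proof}[Proof of Lemma~\ref{lem:F}]
The set $\omega\times\omega^{<\omega}$ is countably infinite. Take a dominating family of $\omega_1$ functions on it and close the family under changes at finitely many places. This gives a family $\mathcal H$ of $\omega_1$ functions $\omega\times\omega^{<\omega}\to\omega$ such that every such function is everywhere at most some member of $\mathcal H$.

For $1\le\alpha<\omega_1$ fix a surjection $e_\alpha:\omega\to\alpha$. For $r:\omega^{<\omega}\to\omega$ let $L(\alpha,r)$ be the set of $s\in\omega^{<\omega}$ for which there are ordinals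
\[
\beta_0>\beta_1>\dots>\beta_{|s|}\quad\text{with}\quad\beta_j\in\{e_\alpha(0),\dots,e_\alpha(r(s{\restriction}j))\}\text{ for }j\le|s| .
\]
Truncating the sequence of ordinals shows that $L(\alpha,r)$ is a tree. It is well-founded. Otherwise let $y$ be an infinite branch. The finite decreasing sequences $(\beta_0,\dots,\beta_k)$ with $\beta_j\in\{e_\alpha(0),\dots,e_\alpha(r(y{\restriction}j))\}$, ordered by extension, form a finitely branching tree with sequences of every length. K\"onig's lemma yields an infinite decreasing sequence of ordinals, which is absurd.

For $1\le\alpha<\omega_1$ and $h,h'\in\mathcal H$ we can therefore define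
\[
F_{\alpha,h,h'}(y)(i)=h'(i,y{\restriction}k),\qquad k\text{ least with }y{\restriction}k\notin L(\alpha,h(i,\cdot)).
\]
Let $(F_\nu)_{\nu<\omega_1}$ list these maps.

Let $R$ be locally bounded, with $\psi_i$ and $L_i$ as above, and let $\rho_i$ be the rank function of $L_i$. Choose $1\le\alpha<\omega_1$ above the countably many values $\rho_i(u)$. Choose $h\in\mathcal H$ with $h(i,u)\ge\min\{j:e_\alpha(j)=\rho_i(u)\}$ for all $i$ and $u\in L_i$. For $u\in L_i$ the ordinals $\beta_j=\rho_i(u{\restriction}j)$, $j\le|u|$, witness $u\in L(\alpha,h(i,\cdot))$; so $L_i\subseteq L(\alpha,h(i,\cdot))$. Choose $h'\in\mathcal H$ with $h'(i,u)\ge\psi_i(u)$ whenever $u\notin L_i$. Let $(y,z)\in R$ and $i\in\omega$, and let $k$ be least with $y{\restriction}k\notin L(\alpha,h(i,\cdot))$. Then $y{\restriction}k\notin L_i$, and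
\[
z(i)\le\psi_i(y{\restriction}k)\le h'(i,y{\restriction}k)=F_{\alpha,h,h'}(y)(i).
\]
This proves the lemma.
\end{proof}

\begin{lemma}\label{lem:fast}
If $\mathfrak d=\omega_1$, there is a fast scale.
\end{lemma}

\begin{proof}
At stage $\beta<\omega_1$ there are only countably many functions $g_\alpha$ and $F_\nu(g_\alpha)$ with $\alpha,\nu<\beta$. Choose $g_\beta\in M$ that exceeds each of them at all but finitely many places. Then (S1) holds. If $R$ is locally bounded, take $\nu$ from Lemma~\ref{lem:F}. For $\alpha,\nu<\beta$ we have $g_\beta\not\le F_\nu(g_\alpha)$, so $(g_\alpha,g_\beta)\notin R$; this is (S3). For (S2), given $y$, take $\nu$ for the locally bounded set $\omega^\omega\times\{y\}$; then $y\le F_\nu(g_0)\le^*g_\beta$ for all $\beta>\nu$.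
\end{proof}

\section{The space of a fast scale is hereditarily Lindel\"of}\label{sec:HL}

We must rule out right-separated sequences $(p_\xi,O_\xi)$, $p_\xi=(x_\xi,I_\xi)$, that is, find $\xi<\zeta$ with $p_\zeta\in O_\xi$. By Lemma~\ref{lem:nbhd}, membership in $O_\xi$ amounts to a positive condition $\eta_\xi\in I_\zeta$ and possibly a negative one $\gamma_\xi\notin I_\zeta$.

Consider first the negative condition alone: $O_\xi=\{(y,J)\in X:\gamma_\xi\notin J\}$. If the sequence is right-separated, then $\gamma_\xi\in I_\zeta$ and $\gamma_\zeta\notin I_\zeta$ for $\xi<\zeta$, so the $\gamma_\xi$ are distinct and $g_{\gamma_\xi}\le x_\zeta$ for $\xi<\zeta$. The set $\{g_{\gamma_\xi}:\xi<\omega_1\}$ is not bounded, since a bound $y$ would make $a(y)$ uncountable. So there are $i$ and a countable $D\subseteq\omega_1$ with $\{g_{\gamma_\xi}(i):\xi\in D\}$ infinite. For $\zeta>\sup D$ the number $x_\zeta(i)$ bounds this infinite set, a contradiction.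

The general argument has the same shape. We look for a countable $D$ on which the functions $g_{\gamma_\xi}$ are unbounded, and a later $\zeta$ that satisfies the positive condition for \emph{all} $\xi\in D$ at once; it cannot then violate the negative condition for all $\xi\in D$. The positive condition will reduce to $g_{\eta_\xi}\le x_\zeta$, so the functions $g_{\eta_\xi}$, $\xi\in D$, have to be bounded while the $g_{\gamma_\xi}$ are not. This is what (S3) supplies. It remains to pass from boundedness to a bound of the form $x_\zeta$. Eventual domination is free by (S2); the difficulty is an inequality at \emph{every} coordinate. The next lemma handles early coordinates by making $g_{\eta_\xi}$ begin like $g_{\eta_\zeta}$, which lies below $x_\zeta$, and middle coordinates by one large value of the nondecreasing function $x_\zeta$. Which beginning $s$ occurs is known only at the end, so a set $D_s$ is prepared for every possible $s$.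

\begin{lemma}\label{lem:capture}
Let $u_\xi\in\omega^\omega$ and $x_\xi\in M$ satisfy $u_\xi\le x_\xi$ for $\xi<\omega_1$, and suppose that for every $y\in\omega^\omega$ we have $y\le^*x_\xi$ for all but countably many $\xi$. For $s\in\omega^{<\omega}$ let $\Gamma_s=\{\xi:s\subset u_\xi\}$, and let $T=\{s:\Gamma_s\text{ is uncountable}\}$. For each $s\in T$ let $D_s\subseteq\Gamma_s$ be a countable set such that $\{u_\xi:\xi\in D_s\}$ is bounded. Then there are $s\in T$ and $\zeta<\omega_1$ such that $\xi<\zeta$ and $u_\xi\le x_\zeta$ for all $\xi\in D_s$.
\end{lemma}

\begin{proof}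
For $s\in T$ let $h_s$ bound $\{u_\xi:\xi\in D_s\}$. Since $T$ is countable, there are $h\in\omega^\omega$ and numbers $c(s)$ with $h_s(j)\le h(j)$ for $j\ge c(s)$. All but countably many $\zeta$ have three properties: $\zeta$ exceeds every element of $\bigcup_{s\in T}D_s$; $\zeta\notin\bigcup_{s\notin T}\Gamma_s$, so that all initial segments of $u_\zeta$ are in $T$; and $h\le^*x_\zeta$. For each such $\zeta$ take $m_\zeta$ with $h(j)\le x_\zeta(j)$ for $j\ge m_\zeta$. There are countably many possible pairs $(m_\zeta,x_\zeta{\restriction}m_\zeta)$, so the pair is constant on an uncountable set $B$ of such $\zeta$; let $m$ be the common value of $m_\zeta$.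

The set $\{x_\zeta:\zeta\in B\}$ is not bounded, for if $y$ were a bound, no $\zeta\in B$ could satisfy $y+1\le^*x_\zeta$. Let $N$ be least with $\{x_\zeta(N):\zeta\in B\}$ infinite. Then $N\ge m$, because $x_\zeta{\restriction}m$ is constant on $B$. For each $j<N$ the values $x_\zeta(j)$, $\zeta\in B$, are bounded, and $u_\zeta\le x_\zeta$; so only finitely many sequences $u_\zeta{\restriction}N$ occur for $\zeta\in B$. Hence there is $s$ of length $N$ such that $\{x_\zeta(N):\zeta\in B\cap\Gamma_s\}$ is infinite, and $s\in T$ by the choice of $B$. Pick $\zeta\in B\cap\Gamma_s$ with $x_\zeta(N)\ge h_s(j)$ for all $j<c(s)$. Let $\xi\in D_s$. Then $\xi<\zeta$, and: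
\begin{itemize}
\item for $j<N$: $u_\xi(j)=s(j)=u_\zeta(j)\le x_\zeta(j)$, since $\xi,\zeta\in\Gamma_s$;
\item for $N\le j<c(s)$: $u_\xi(j)\le h_s(j)\le x_\zeta(N)\le x_\zeta(j)$, since $x_\zeta$ is nondecreasing;
\item for $j\ge\max(N,c(s))$: $u_\xi(j)\le h_s(j)\le h(j)\le x_\zeta(j)$, since $j\ge m$.
\end{itemize}
So $u_\xi\le x_\zeta$.
\end{proof}

\begin{lemma}\label{lem:unbdd}
Let $(g_\alpha)$ be a fast scale, $\Gamma\subseteq\omega_1$ uncountable, and $\eta_\xi<\gamma_\xi<\omega_1$ for $\xi\in\Gamma$, with the $\eta_\xi$ distinct. There are a countable $D\subseteq\Gamma$ and $i\in\omega$ such that $\{g_{\eta_\xi}:\xi\in D\}$ is bounded and $\{g_{\gamma_\xi}(i):\xi\in D\}$ is infinite.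
\end{lemma}

\begin{proof}
Let $R=\{(g_{\eta_\xi},g_{\gamma_\xi}):\xi\in\Gamma\}$. For every $\nu<\omega_1$ there is $\xi\in\Gamma$ with $\nu\le\eta_\xi<\gamma_\xi$, so by (S3) the set $R$ is not locally bounded. Thus there are $y$ and $i$ such that for every $k$ we can choose $\xi_k\in\Gamma$ with $g_{\eta_{\xi_k}}{\restriction}k=y{\restriction}k$ and $g_{\gamma_{\xi_k}}(i)>k$. Let $D=\{\xi_k:k\in\omega\}$. For each $j$ we have $g_{\eta_{\xi_k}}(j)=y(j)$ when $k>j$, so $\{g_{\eta_\xi}(j):\xi\in D\}$ is finite.
\end{proof}

\begin{lemma}\label{lem:HL}
The space $X$ of a fast scale is hereditarily Lindel\"of.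
\end{lemma}

\begin{proof}
Suppose not, and let $(p_\xi,O_\xi)_{\xi<\omega_1}$, $p_\xi=(x_\xi,I_\xi)$, be right-separated (Lemma~\ref{lem:rs}).

\emph{Normalization.} For $\delta<\omega_1$ the set $\{(y,J)\in M\times2^{\omega_1}:J\subseteq\delta\}$ is homeomorphic to the second countable space $M\times2^\delta$, which contains no right-separated sequence. So $I_\xi\subseteq\delta$ for only countably many $\xi$. Choose recursively an increasing $\omega_1$-sequence of indices: at each stage let $\delta<\omega_1$ exceed all ordinals $\eta$ chosen before, take a new $\xi$ above the earlier ones with $I_\xi\not\subseteq\delta$, and apply Lemma~\ref{lem:nbhd} to $p_\xi$, $O_\xi$ and some $\beta\in I_\xi\setminus\delta$. This shrinks $O_\xi$ to a set $W(t_\xi,\eta_\xi)$ or $W(t_\xi,\eta_\xi,\gamma_\xi)$ with $\eta_\xi\ge\delta$. There are countably many possibilities for $t_\xi$ and two for the form of the set. Passing to an uncountable subsequence and reindexing, we obtain a right-separated sequence with $\eta_\xi\in I_\xi$ strictly increasing, a fixed $t\subset x_\xi$, and one of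
\begin{enumerate}
\item[(1)] $O_\xi=W(t,\eta_\xi)$ for all $\xi$;
\item[(2)] $O_\xi=W(t,\eta_\xi,\gamma_\xi)$ with $\eta_\xi<\gamma_\xi$ for all $\xi$.
\end{enumerate}

\emph{Translation into inequalities.} Let $\xi<\zeta$ and suppose $g_{\eta_\xi}\le x_\zeta$. Since $\eta_\xi<\eta_\zeta\in I_\zeta$, (X2) gives $\eta_\xi\in I_\zeta$, so $p_\zeta\in W(t,\eta_\xi)$. As $p_\zeta\notin O_\xi$, case (2) holds and $\gamma_\xi\in I_\zeta$. With (X1) we get:
\begin{equation}\label{eq:dagger}
\text{if }\xi<\zeta\text{ and }g_{\eta_\xi}\le x_\zeta,\text{ then case (2) holds and }g_{\gamma_\xi}\le x_\zeta .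
\end{equation}

\emph{Conclusion.} Put $u_\xi=g_{\eta_\xi}$. Then $u_\xi\le x_\xi$ by (X1). For $y\in\omega^\omega$, (S2) gives $y\le^*u_\xi\le x_\xi$ for all but countably many $\xi$, because the $\eta_\xi$ are distinct. Define $\Gamma_s$ and $T$ as in Lemma~\ref{lem:capture}.

In case (1) let $D_s$ be a one-element subset of $\Gamma_s$ for $s\in T$. Lemma~\ref{lem:capture} gives $\xi<\zeta$ with $g_{\eta_\xi}\le x_\zeta$, contradicting \eqref{eq:dagger}.

In case (2) let $D_s$ and $i_s$ be given by Lemma~\ref{lem:unbdd} for $\Gamma=\Gamma_s$, $s\in T$. Lemma~\ref{lem:capture} gives $s\in T$ and $\zeta$ with $\xi<\zeta$ and $g_{\eta_\xi}\le x_\zeta$ for all $\xi\in D_s$. By \eqref{eq:dagger}, $g_{\gamma_\xi}(i_s)\le x_\zeta(i_s)$ for all $\xi\in D_s$, although $\{g_{\gamma_\xi}(i_s):\xi\in D_s\}$ is infinite. This is a contradiction.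
\end{proof}

\section{An open part where $\sigma$-compact sets are nowhere dense}\label{sec:end}

\begin{lemma}\label{lem:nwd}
Let $X$ be a hereditarily Lindel\"of space with no dense $\sigma$-compact subspace. There is a nonempty open $X'\subseteq X$ all of whose $\sigma$-compact subsets are nowhere dense.
\end{lemma}

\begin{proof}
By Zorn's lemma, let $\mathcal U$ be a maximal family of pairwise disjoint nonempty open sets each of which has a dense $\sigma$-compact subspace. It is countable, because it is a disjoint open cover of the Lindel\"of space $\bigcup\mathcal U$. So $\bigcup\mathcal U$ has a dense $\sigma$-compact subspace and therefore is not dense in $X$. The open set $X'=X\setminus\overline{\bigcup\mathcal U}$ is nonempty.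

Suppose that $S=\bigcup_nS_n\subseteq X'$, with $S_n$ compact, is not nowhere dense. Then $\overline S$ contains a nonempty open $O\subseteq X'$, and $S\cap O$ is dense in $O$. By regularity every point of $O$ has an open neighborhood whose closure in $X$ lies in $O$; since $O$ is Lindel\"of, $O=\bigcup_kC_k$ with $C_k$ closed in $X$. So $S\cap O=\bigcup_{n,k}(S_n\cap C_k)$ is $\sigma$-compact, and $O$ could be added to $\mathcal U$, contradicting maximality.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Assume $\mathfrak d=\omega_1$, take a fast scale (Lemma~\ref{lem:fast}), and let $X\subseteq M\times2^{\omega_1}$ be its space. Lemma~\ref{lem:HL} shows that $X$ is hereditarily Lindel\"of, Lemma~\ref{lem:nwd} gives $X'$, and the remaining assertions are Lemma~\ref{lem:basic}.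
\end{proof}

As an open subspace of $X$, the set $X'$ is again hereditarily Lindel\"of and \v{C}ech-complete; so under $\mathfrak d=\omega_1$ there is a nonempty space of this kind in which every $\sigma$-compact subset is nowhere dense. The hypothesis $\mathfrak d=\omega_1$ was used only in Lemma~\ref{lem:F}. The construction needs it, since by (S2) a scale is a dominating family of size at most $\omega_1$; for this reason it gives no information when $\mathfrak b=\omega_1<\mathfrak d$.

\begin{thebibliography}{1}

\bibitem{ksep}
\emph{Every $k$-separable \v{C}ech-complete space is subcompact},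
\texttt{https://staff.fnwi.uva.nl/\allowbreak j.vanmill/\allowbreak papers/\allowbreak papers2015/\allowbreak vvt-vmill-subcompact.pdf}

\end{thebibliography}
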